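\title{Direct products of S-stable graded posets}

\begin{abstract}
A graded poset is S-stable if the $F$-polynomial of the order complex of its proper part has all its zeros in the open unit disk. We prove the conjecture that the direct product of two S-stable graded posets is S-stable. Counting multichains turns the direct product into the pointwise product of two polynomial sequences, and S-stability into the condition that the numerator of a rational generating function has its zeros in the left half-plane. We split each sequence into its even-indexed and odd-indexed halves, control the product of the halves with the Grace--Walsh--Szeg\H{o} theorem, and recombine them by a positivity argument. We also prove the analogue for the closed disk and show that the converse of the conjecture is false.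
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
We follow the conventions of \cite{Tcheb}. A \emph{graded poset} is a finite poset $P$ with a unique minimum $\widehat 0$ and a unique maximum $\widehat 1$ in which all maximal chains have the same length. This common length (the number of elements of a maximal chain, minus one) is the \emph{rank} of $P$. The graded poset of rank $0$ is a single point, and $I=\{\widehat 0<\widehat 1\}$ is the unique graded poset of rank $1$. The \emph{order complex} $\Delta(Q)$ of a poset $Q$ is the simplicial complex whose faces are the chains of $Q$. If $\Delta$ is a simplicial complex of dimension $d$ with $f_{j-1}$ faces of dimension $j-1$, where $f_{-1}=1$ counts the empty face, its \emph{$F$-polynomial} is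
\[
F_\Delta(x)=\sum_{j=0}^{d+1} f_{j-1}\Bigl(\frac{x-1}{2}\Bigr)^{j}.
\]
For a graded poset $P$ we write $F_P=F_{\Delta(P\setminus\{\widehat0,\widehat1\})}$; here $f_{j-1}$ is the number of $j$-element chains of the proper part $P\setminus\{\widehat0,\widehat1\}$. A polynomial is \emph{Schur stable} if all its complex zeros lie in the open unit disk $|x|<1$, and $P$ is \emph{S-stable} if $F_P$ is Schur stable.

In the variable $t=(x-1)/2$ the polynomial $F_P$ is the face-counting polynomial $\sum_j f_{j-1}t^j$, and the unit disk becomes the disk whose diameter is the segment $-1<t<0$. S-stability therefore relaxes the condition that all zeros of the face-counting polynomial are real and lie in $(-1,0)$. The two ends of the diameter are special: $F_P(1)=1$ always, while $F_P(-1)=\sum_j(-1)^jf_{j-1}$ is the negative of the reduced Euler characteristic of the order complex, which must be nonzero if $P$ is S-stable.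

The smallest cases are the following. For the point and for $I$ the proper part is empty and $F=1$, so both are S-stable. A poset of rank $2$ with $\ell$ middle elements has $F=1+\ell t$, with zero $x=1-2/\ell$; it is S-stable exactly when $\ell\ge2$. The chain of rank $n\ge1$ has $F=(1+t)^{n-1}=\bigl(\frac{x+1}2\bigr)^{n-1}$ and is not S-stable for $n\geq 2$. The Boolean algebra of rank $3$ has $F=1+6t+6t^2=\frac12(3x^2-1)$ and is S-stable.

The \emph{direct product} $P\times Q$ is the Cartesian product with the componentwise order: $(u,v)\le(u',v')$ if and only if $u\le u'$ in $P$ and $v\le v'$ in $Q$. It is known that $P\times I$ is S-stable whenever $P$ is, and in particular that all Boolean algebras $B_n=I\times\dots\times I$ are S-stable. The conjecture posed in \cite{Tcheb} is that $I$ may be replaced by any S-stable graded poset. Besides the case $Q=I$, one sign in its favor is that the obstruction at $x=-1$ is multiplicative (Theorem~\ref{thm:compl}(3) below). But $F_{P\times Q}$ is not a product of $F_P$ and $F_Q$, and the bilinear operation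 that computes it does not preserve the unit disk on complex polynomials (Theorem~\ref{thm:compl}(1)). A proof through this operation has to use that the coefficients are real, although the zeros need not be real (Remark~\ref{rem:nonreal}).

\subsection*{Results}

\begin{theorem}\label{thm:main}
If $P$ and $Q$ are S-stable graded posets, then $P\times Q$ is S-stable.
\end{theorem}

The proof does not use the known case $Q=I$. It reduces Theorem~\ref{thm:main} to a statement about polynomial sequences. A \emph{Hurwitz polynomial} is a nonzero polynomial all of whose zeros satisfy $\operatorname{Re}z<0$; nonzero constants are allowed. For a polynomial $\alpha$ of degree at most $n$ there is a unique polynomial $h_n[\alpha]$ of degree at most $n$, the \emph{numerator} of $\alpha$, such that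
\begin{equation}\label{eq:num}
\sum_{k\ge0}\alpha(k)z^k=\frac{h_n[\alpha](z)}{(1-z)^{n+1}}
\end{equation}
(this is recalled in Section~\ref{sec:dict}). For $n\ge1$ let $\mathcal H_n$ be the set of \emph{real} polynomials $\alpha$ of degree at most $n$ such that $h_n[\alpha]$ is Hurwitz of degree $n-1$ or $n$.

\begin{theorem}\label{thm:hadamard}
Let $r,s\ge1$. If $\alpha\in\mathcal H_r$ and $\beta\in\mathcal H_s$, then $h_{r+s}[\alpha\beta]$ is Hurwitz.
\end{theorem}

For polynomials $p,q$ put $p_j=p^{(j)}/j!$, $q_j=q^{(j)}/j!$ and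
\begin{equation}\label{eq:diamond}
(p\diamond q)(x)=\sum_{j\ge0}(x^2-1)^j\,p_j(x)\,q_j(x).
\end{equation}
This is the operation mentioned above: for posets of rank at least $1$ we shall see that $\frac{x-1}2F_{P\times Q}=\bigl(\frac{x-1}2F_P\bigr)\diamond\bigl(\frac{x-1}2F_Q\bigr)$.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(1)] Let $p,q$ be nonzero real polynomials. If all zeros of $p$ and $q$ lie in the open (respectively closed) unit disk, then the same holds for $p\diamond q$. The assumption that $p$ and $q$ are real cannot be dropped.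
\item[(2)] Let $P,Q$ be graded posets. If all zeros of $F_P$ and $F_Q$ lie in the closed unit disk, then so do those of $F_{P\times Q}$.
\item[(3)] If $P,Q$ are graded posets of rank at least $1$, then $F_{P\times Q}(-1)=-F_P(-1)F_Q(-1)$. If $P,Q$ are graded posets of any rank and $F_P(-1)=0$, then $P\times Q$ is not S-stable.
\item[(4)] The converse of Theorem~\ref{thm:main} is false: $P\times Q$ can be S-stable although $P$ is not.
\end{enumerate}
\end{theorem}

The rank restriction in (3) is needed: if $P$ is a point and $Q=I$, all three $F$-polynomials equal $1$.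

Sections~\ref{sec:dict} and~\ref{sec:zeta} reduce Theorem~\ref{thm:main} to Theorem~\ref{thm:hadamard}. Section~\ref{sec:parity} presents the main idea and carries it out for $I\times I$. Sections~\ref{sec:HB} and~\ref{sec:GWS} supply the two tools needed in general, Section~\ref{sec:proof} proves Theorem~\ref{thm:hadamard}, and Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}. The only result quoted from the literature on zeros of polynomials, apart from the continuity of zeros, is the Grace--Walsh--Szeg\H{o} theorem. Throughout, $\mathbb H=\{w\in\mathbb C:\operatorname{Im}w>0\}$.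

\section{Three ways to record a polynomial sequence}\label{sec:dict}

Fix $n\ge0$ and complex numbers $a_0,\dots,a_n$, and consider
\[
\varphi(k)=\sum_{i=0}^n a_i\binom ki,\qquad
p(x)=\sum_{i=0}^n a_i\Bigl(\frac{x-1}2\Bigr)^{i},\qquad
f(w)=\sum_{i=0}^n a_i\,w^i(1-w)^{n-i}.
\]
Each of the three families $\binom ki$, $\bigl(\frac{x-1}2\bigr)^i$, $w^i(1-w)^{n-i}$ $(0\le i\le n)$ is a real basis of the polynomials of degree at most $n$: the first two are triangular in the highest term and the third in the lowest term. So any one of $\varphi,p,f$ determines the other two, and one is real exactly when the others are. Since $\sum_k\binom kiw^k=w^i/(1-w)^{i+1}$, we have $\sum_k\varphi(k)w^k=f(w)/(1-w)^{n+1}$, that is, $f=h_n[\varphi]$; this proves the existence of the numerator in \eqref{eq:num}, and uniqueness is immediate from \eqref{eq:num}. (The variable $w$ of the numerator will later be either $z$ or $z^2$.)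

Let $\Lambda$ be the linear bijection of the space of all polynomials given by $\Lambda\binom ki=\bigl(\frac{x-1}2\bigr)^i$, so that $p=\Lambda\varphi$; it does not depend on $n$. The polynomials $p$ and $f$ are related by the substitution
\[
x=\frac{1+w}{1-w},\qquad w=\frac{x-1}{x+1},\qquad\text{under which}\qquad \frac{x-1}2=\frac w{1-w},\quad \frac{x+1}2=\frac1{1-w}.
\]
Namely, for $\deg f\le n$ define $(C_nf)(x)=\bigl(\frac{x+1}2\bigr)^nf\bigl(\frac{x-1}{x+1}\bigr)$. Then
\begin{equation}\label{eq:dict}
C_n\,h_n[\varphi]=\Lambda\varphi,\qquad\text{and}\qquad f(w)=(1-w)^n\,(C_nf)\Bigl(\frac{1+w}{1-w}\Bigr).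
\end{equation}
Products are simple for $\varphi$, parity will be visible in $f$, and $p$ is the form in which the Grace--Walsh--Szeg\H{o} theorem applies. The next lemma transfers zeros between $f$ and $p$.

\begin{lemma}\label{lem:cayley}
\begin{enumerate}
\item[(a)] For $x\neq-1$, the point $w=\frac{x-1}{x+1}$ has $\operatorname{Re}w<0$ if and only if $|x|<1$. The map $w\mapsto x=\frac{1+w}{1-w}$ sends $\mathbb H$ into $\mathbb H$, the set $\{\operatorname{Im}w\le0\}\setminus\{1\}$ into $\{\operatorname{Im}x\le0\}$, and the intervals $(-\infty,0]$, $(0,1)$, $(1,\infty)$ into $[-1,1]$, $(1,\infty)$, $(-\infty,-1)$.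
\item[(b)] Let $\deg f\le n$ and suppose $p=C_nf$ has degree exactly $n$. Then: $p$ is Schur stable $\iff$ $f$ is Hurwitz of degree $n$ $\iff$ $f$ is Hurwitz and $p(-1)\neq0$.
\item[(c)] Let $\deg f\le n$ and $f(1)\ne0$. Then $C_nf$ has degree exactly $n$ and leading coefficient $f(1)/2^n$. Its zeros are the points $\frac{1+\theta}{1-\theta}$, for the zeros $\theta$ of $f$, together with $-1$ repeated $n-\deg f$ times.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\operatorname{Re}\frac{x-1}{x+1}=\frac{|x|^2-1}{|x+1|^2}$ and $\operatorname{Im}\frac{1+w}{1-w}=\frac{2\operatorname{Im}w}{|1-w|^2}$. On the real line $x=-1+\frac2{1-w}$, which gives the three intervals.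

(b) If $p=c\prod_{i=1}^n(x-x_i)$, then \eqref{eq:dict} gives $f=c\prod_{i=1}^n\bigl((1-x_i)+(1+x_i)w\bigr)$. A factor with $x_i=-1$ is the constant $2$, and a factor with $x_i\ne-1$ is linear with zero $\frac{x_i-1}{x_i+1}$. So $\deg f=n$ if and only if $p(-1)\ne0$, and in that case (a) shows that $f$ is Hurwitz if and only if all $|x_i|<1$.

(c) If $f=c\prod_{i=1}^d(w-\theta_i)$, then $C_nf=c\,2^{-n}(x+1)^{n-d}\prod_{i=1}^d\bigl((1-\theta_i)x-(1+\theta_i)\bigr)$, no $\theta_i$ equals $1$, and $c\prod_i(1-\theta_i)=f(1)$.
\end{proof}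

The operation $\diamond$ is bilinear and symmetric, and \eqref{eq:diamond} gives $(p\diamond q)(-1)=p(-1)q(-1)$. If $p,q$ have degrees $r,s$ and leading coefficients $c,c'$, then for $j\le\min(r,s)$ the $j$th term of \eqref{eq:diamond} has degree $2j+(r-j)+(s-j)=r+s$ and leading coefficient $\binom rj\binom sj cc'$, and the later terms vanish. Hence
\begin{equation}\label{eq:lead}
p\diamond q\ \text{ has degree } r+s \text{ and leading coefficient } cc'\sum_j\binom rj\binom sj .
\end{equation}

\begin{lemma}\label{lem:product}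
For all polynomials $\varphi,\gamma$ we have $\Lambda(\varphi\gamma)=\Lambda\varphi\diamond\Lambda\gamma$.
\end{lemma}

\begin{proof}
Use the variable $t=(x-1)/2$, in which $\Lambda\binom kl=t^l$. Since $x^2-1=4t(t+1)$ and $\frac d{dt}=2\frac d{dx}$, the powers of $4$ cancel and $\diamond$ becomes
\[
u\diamond v=\sum_{j\ge0}\bigl(t(t+1)\bigr)^j\,\frac{u^{(j)}(t)}{j!}\,\frac{v^{(j)}(t)}{j!}.
\]
By bilinearity it suffices to prove $\Lambda\bigl(\binom ki\binom kl\bigr)=t^i\diamond t^l$ for all $i,l$. Multiply by $\lambda^i\mu^l$ and sum, working with formal power series in $\lambda,\mu$ whose coefficients are polynomials. On the left, with $\nu=\lambda+\mu+\lambda\mu$,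
\[
\sum_{i,l}\binom ki\binom kl\lambda^i\mu^l=(1+\lambda)^k(1+\mu)^k=(1+\nu)^k=\sum_m\binom km\nu^m,
\]
and $\Lambda$ sends this to $\sum_mt^m\nu^m=\frac1{1-\nu t}$. On the right we need $u\diamond v$ for $u=\frac1{1-\lambda t}$ and $v=\frac1{1-\mu t}$. As $u^{(j)}/j!=\lambda^j/(1-\lambda t)^{j+1}$, a geometric series gives
\[
u\diamond v=\sum_j\frac{\bigl(\lambda\mu\,t(t+1)\bigr)^j}{\bigl((1-\lambda t)(1-\mu t)\bigr)^{j+1}}=\frac1{(1-\lambda t)(1-\mu t)-\lambda\mu\,t(t+1)}=\frac1{1-\nu t}.\qedhere
\]
\end{proof}

\section{Multichains and the reduction to Theorem~\ref{thm:hadamard}}\label{sec:zeta}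

Chains of $P\times Q$ are awkward to count, because a strict step in the product may be strict in one coordinate or in both. Multichains have no such problem. For a graded poset $P$ of rank $n\ge1$ and $m\ge1$, let $Z_P(m)$ be the number of multichains $\widehat0=u_0\le u_1\le\dots\le u_m=\widehat1$.

\begin{proposition}\label{prop:zeta}
Let $P$ be a graded poset of rank $n\ge1$. Then $Z_P(m)$ is given by a real polynomial $Z_P$ of degree $n$ with $Z_P(0)=0$. Put $\alpha_P(k)=Z_P(k+1)$ and $h_P=h_n[\alpha_P]$.
\begin{enumerate}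
\item[(a)] $\Lambda Z_P=\frac{x-1}2F_P$ and $Z_P(-1)=-F_P(-1)$.
\item[(b)] $h_P(z)=(1-z)^{n-1}F_P\bigl(\frac{1+z}{1-z}\bigr)$ and $\Lambda\alpha_P=\frac{x+1}2F_P$.
\item[(c)] $P$ is S-stable $\iff$ $h_P$ is Hurwitz of degree $n-1$ $\iff$ $h_P$ is Hurwitz and $F_P(-1)\ne0$.
\end{enumerate}
\end{proposition}

\begin{proof}
A multichain is determined by the set of its strict steps and by the chain $\widehat0=x_0<\dots<x_j=\widehat1$ of its distinct elements. Here $j\ge1$ because $\widehat0\neq\widehat1$, and $j\le n$. There are $f_{j-2}$ such chains, since the $j-1$ inner elements form a chain of the proper part. Thus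
\begin{equation}\label{eq:Z}
Z_P(m)=\sum_{j=1}^nf_{j-2}\binom mj ,
\end{equation}
a polynomial that vanishes at $0$ and has degree $n$ because $f_{n-2}>0$. For the same reason $\deg F_P=n-1$.

(a) With $t=\frac{x-1}2$ we get $\Lambda Z_P=\sum_{j\ge1}f_{j-2}t^j=tF_P$. Since $\binom{-1}j=(-1)^j$, we get $Z_P(-1)=\sum_{j\ge1}f_{j-2}(-1)^j=-F_P(-1)$.

(b) By (a) and \eqref{eq:dict}, $h_n[Z_P](z)=(1-z)^n\frac z{1-z}F_P\bigl(\frac{1+z}{1-z}\bigr)$. As $Z_P(0)=0$, passing from $Z_P(m)$ to $Z_P(k+1)$ divides the generating function by $z$, which gives the formula for $h_P$. Then $\Lambda\alpha_P=C_nh_P=\frac{x+1}2C_{n-1}h_P=\frac{x+1}2F_P$.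

(c) By (b), $C_{n-1}h_P=F_P$ has degree exactly $n-1$; apply Lemma~\ref{lem:cayley}(b).
\end{proof}

Expanding (b) gives $h_P(z)=\sum_jf_{j-1}z^j(1-z)^{n-1-j}$, the $h$-polynomial of the order complex.

\begin{proposition}\label{prop:prod}
Let $P,Q$ be graded posets of ranks $r,s\ge1$. Then $P\times Q$ is graded of rank $r+s$, $Z_{P\times Q}=Z_PZ_Q$, and
\begin{align}
F_{P\times Q}(-1)&=-F_P(-1)F_Q(-1),\label{eq:minusone}\\
\tfrac{x\mp1}2F_{P\times Q}&=\bigl(\tfrac{x\mp1}2F_P\bigr)\diamond\bigl(\tfrac{x\mp1}2F_Q\bigr)\quad\text{for either choice of sign.}\label{eq:Fdiamond}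
\end{align}
\end{proposition}

\begin{proof}
A cover relation of $P\times Q$ fixes one coordinate and is a cover relation in the other, so every maximal chain projects to maximal chains of $P$ and $Q$ and has length $r+s$. A multichain with $m$ steps in $P\times Q$ is a pair of such multichains in $P$ and $Q$. So $Z_{P\times Q}(m)=Z_P(m)Z_Q(m)$ for all $m\ge1$, hence as polynomials, and also $\alpha_{P\times Q}=\alpha_P\alpha_Q$. Evaluating at $m=-1$ and using Proposition~\ref{prop:zeta}(a) gives \eqref{eq:minusone}. Applying Lemma~\ref{lem:product} to $Z_PZ_Q$ and to $\alpha_P\alpha_Q$ gives \eqref{eq:Fdiamond}.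
\end{proof}

For example, $\frac{x-1}2\diamond\frac{x-1}2=\frac{(x-1)^2}4+\frac{x^2-1}4=\frac{x-1}2\,x$, so $F_{I\times I}=x$, in agreement with the rank $2$ formula for $\ell=2$.

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:hadamard}]
If one factor is a point, $P\times Q$ is isomorphic to the other factor. So let the ranks be $r,s\ge1$. By Proposition~\ref{prop:zeta}(c), $\alpha_P\in\mathcal H_r$, $\alpha_Q\in\mathcal H_s$, and $F_P(-1),F_Q(-1)\neq0$. Since $\alpha_{P\times Q}=\alpha_P\alpha_Q$, Theorem~\ref{thm:hadamard} shows that $h_{P\times Q}=h_{r+s}[\alpha_P\alpha_Q]$ is Hurwitz, and \eqref{eq:minusone} gives $F_{P\times Q}(-1)\ne0$. By Proposition~\ref{prop:zeta}(c), $P\times Q$ is S-stable.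
\end{proof}

Identity \eqref{eq:Fdiamond} explains the shape of Theorem~\ref{thm:hadamard}. With either sign, the polynomials being multiplied carry a zero on the unit circle, so Theorem~\ref{thm:main} does not follow by simply quoting Theorem~\ref{thm:compl}(1) for the open disk. For $Z_P$ the extra zero is $x=1$, and the numerator $zh_P$ is not Hurwitz. The shift to $\alpha_P$ moves the extra zero to $x=-1$, which corresponds to $z=\infty$: the numerator stays Hurwitz and only loses one degree. This is why $\mathcal H_n$ admits degree $n-1$.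

\section{Splitting by parity}\label{sec:parity}

From now on fix $r,s\ge1$ and $n=r+s$. For polynomials $f,g$ with $\deg f\le r$ and $\deg g\le s$ write $f=h_r[\varphi]$, $g=h_s[\gamma]$ and define
\[
N(f,g)=h_n[\varphi\gamma].
\]
Thus $N(f,g)/(1-w)^{n+1}$ is the Hadamard (coefficientwise) product of the series $f/(1-w)^{r+1}$ and $g/(1-w)^{s+1}$. The map $N$ is bilinear, and exchanging $(f,r)$ with $(g,s)$ does not change it. By \eqref{eq:dict} and Lemma~\ref{lem:product},
\begin{equation}\label{eq:Ndiamond}
C_nN(f,g)=C_rf\diamond C_sg .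
\end{equation}
If $\deg f\le r-1$ and $\deg g\le s-1$, then $N(wf,wg)$ is defined. Multiplication by $w$ shifts both coefficient sequences by one place, hence shifts their product, and so
\begin{equation}\label{eq:shift}
N(wf,wg)=w\,N(f,g).
\end{equation}

Theorem~\ref{thm:hadamard} says that $N$ preserves the Hurwitz property. The estimate we can prove for $N$ (Section~\ref{sec:GWS}) requires one argument to have only real zeros, which a Hurwitz polynomial need not have. The way out is that the even and odd parts of a real Hurwitz polynomial do have only real zeros, and that the pointwise product respects parity: $(\alpha\beta)(2k)=\alpha(2k)\beta(2k)$ and $(\alpha\beta)(2k+1)=\alpha(2k+1)\beta(2k+1)$. To read the parity of $k$ from the numerator we make the denominator even. For $\deg\alpha\le r$ put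
\[
H_\alpha(z)=(1+z)^{r+1}h_r[\alpha](z)=E_\alpha(z^2)+zO_\alpha(z^2).
\]
Since $\deg H_\alpha\le2r+1$, both $E_\alpha$ and $O_\alpha$ have degree at most $r$. Comparing even and odd powers of $z$ in $\sum_k\alpha(k)z^k=H_\alpha(z)/(1-z^2)^{r+1}$ gives
\[
\sum_k\alpha(2k)w^k=\frac{E_\alpha(w)}{(1-w)^{r+1}},\qquad \sum_k\alpha(2k+1)w^k=\frac{O_\alpha(w)}{(1-w)^{r+1}} .
\]
The same holds for $\beta$ with $s$ and for $\alpha\beta$ with $n$. Therefore, if $\deg\alpha\le r$ and $\deg\beta\le s$,
\begin{equation}\label{eq:parity}
E_{\alpha\beta}=N(E_\alpha,E_\beta),\qquad O_{\alpha\beta}=N(O_\alpha,O_\beta).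
\end{equation}
The factor $(1+z)^{r+1}$ only adds zeros at $-1$, so $H_\alpha$ is Hurwitz exactly when $h_r[\alpha]$ is. To recombine the two halves we use the following criterion.

\begin{lemma}\label{lem:criterion}
Let $H(z)=E(z^2)+zO(z^2)$ be a real polynomial. Suppose that
\begin{enumerate}
\item[(i)] $H(z)\neq0$ for real $z\ge0$;
\item[(ii)] $E\ne0$ and $\operatorname{Im}(O/E)\le0$ at every point of $\mathbb H$;
\item[(iii)] $E$ and $O$ have no common zero in $(-\infty,0)$.
\end{enumerate}
Then $H$ is Hurwitz.
\end{lemma}

\begin{proof}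
Let $H(z)=0$ with $\operatorname{Re}z\ge0$. By (i), $z$ is not real, and since $H$ is real we may assume $\operatorname{Im}z>0$. If $\operatorname{Re}z>0$, then $w=z^2\in\mathbb H$ and $O(w)/E(w)=-1/z$ has imaginary part $\operatorname{Im}z/|z|^2>0$, against (ii). If $z=iy$ with $y>0$, then $E(-y^2)+iy\,O(-y^2)=0$ with $E,O$ real forces $E(-y^2)=O(-y^2)=0$, against (iii).
\end{proof}

\begin{example}\label{ex:II}
Let $r=s=1$. Over $(1-w)^2$ the numerators $1$ and $w$ give the sequences $k+1$ and $k$. From $\sum_k\binom{k+2}2w^k=(1-w)^{-3}$, from $(k+1)^2=\binom{k+2}2+\binom{k+1}2$ and $k(k+1)=2\binom{k+1}2$, and from \eqref{eq:shift}, we obtain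
\begin{equation}\label{eq:table}
N(1,1)=1+w,\qquad N(w,1)=N(1,w)=2w,\qquad N(w,w)=w(1+w).
\end{equation}
Take $P=Q=I$. Then $Z_I(m)=m$, $\alpha=\beta=k+1$, $h_1[\alpha]=1$, and $H_\alpha=(1+z)^2$, so $E_\alpha=w+1$ and $O_\alpha=2$. Observe that $O_\alpha=2\cdot\frac{E_\alpha}{w+1}$: the odd part is a positive multiple of the even part with its zero removed. By \eqref{eq:parity}, $O=O_{\alpha\beta}=4N(1,1)$ and $E=E_{\alpha\beta}=N(w+1,w+1)$. Put the removed factors back one at a time:
\[
\frac{E}{N(1,1)}=\frac{N(w,w)}{N(1,1)}+1+\frac{N(w,1)}{N(1,1)}+\frac{N(1,w)}{N(1,1)}=w+1+\frac{2w}{1+w}+\frac{2w}{1+w}.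
\]
On $\mathbb H$ each term has nonnegative imaginary part, because $\operatorname{Im}\frac w{1+w}=\frac{\operatorname{Im}w}{|1+w|^2}$, and the first has positive imaginary part. So $E\neq0$ and $\operatorname{Im}(O/E)<0$ on $\mathbb H$. Explicitly $E=1+6w+w^2$ and $O=4+4w$. The only zero of $O$ is $-1$, where $E=-4$, and all coefficients are positive, so Lemma~\ref{lem:criterion} applies. Indeed $E(z^2)+zO(z^2)=(1+z)^4=(1+z)^3h_2[\alpha\beta]$ with $h_2[\alpha\beta]=1+z$.
\end{example}

The general proof has the same steps. We need to write $O_\alpha$ as a positive combination of $E_\alpha$ and of the polynomials obtained from $E_\alpha$ by removing one zero (Section~\ref{sec:HB}); to know the sign of $\operatorname{Im}\bigl(N(a,wb)/N(a,b)\bigr)$ without a table (Section~\ref{sec:GWS}); and to exclude common negative zeros without explicit formulas (Section~\ref{sec:proof}).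

\section{The even and odd parts of a Hurwitz polynomial}\label{sec:HB}

A function with values in a half-plane cannot wind around a boundary pole. We use this twice.

\begin{lemma}\label{lem:pole}
\begin{enumerate}
\item[(a)] If a rational function $R$ has no pole in $\mathbb H$ and $\operatorname{Im}R\le0$ on $\mathbb H$, then every real pole of $R$ is simple with positive residue.
\item[(b)] If a rational function $\Phi$ has no pole in $\{\operatorname{Re}z>0\}$ and $\operatorname{Re}\Phi\ge0$ there, then every pole of $\Phi$ on the imaginary axis is simple with positive residue.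
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\kappa(w-\xi)^{-k}$, $\kappa\neq0$, $k\ge1$, be the leading term at a real pole $\xi$. As $\rho\to0^+$ we have $\rho^kR(\xi+\rho e^{i\theta})\to\kappa e^{-ik\theta}$, so $\operatorname{Im}(\kappa e^{-ik\theta})\le0$ for $0<\theta<\pi$, and by continuity for $0\le\theta\le\pi$. If $k\ge2$, then $\kappa e^{-ik\theta}$ runs through a full circle about $0$, which is impossible. So $k=1$. The values $\theta=0,\pi$ show that $\kappa$ is real, and $\theta=\pi/2$ gives $-\kappa\le0$.

(b) Apply (a) to $R(u)=-i\Phi(-iu)$. A term $\kappa/(z-iy)$ of $\Phi$ becomes $\kappa/(u+y)$, so orders and residues agree.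
\end{proof}

A real Hurwitz polynomial of degree $d$ with positive leading coefficient is a positive multiple of a product of factors $z+\rho$ and $z^2+\sigma z+\tau$ with $\rho,\sigma,\tau>0$, so its coefficients of $z^0,\dots,z^d$ are all positive. The next lemma is a form of the Hermite--Biehler theorem.

\begin{lemma}\label{lem:HB}
Let $H(z)=E(z^2)+zO(z^2)$ be a real Hurwitz polynomial of degree $2d$ or $2d+1$, $d\ge1$, with positive leading coefficient. Then $E$ has degree $d$, positive leading coefficient, and simple negative zeros $e_1,\dots,e_d$, and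
\[
O=\lambda_0E+\sum_{i=1}^d\lambda_i\,\frac E{w-e_i}\qquad\text{with }\lambda_0\ge0\text{ and }\lambda_1,\dots,\lambda_d>0 .
\]
\end{lemma}

\begin{proof}
By positivity of the coefficients, $\deg E=d$, $\deg O\le d$, the leading coefficient of $E$ is positive, and the coefficient of $w^d$ in $O$ is nonnegative. Let $\operatorname{Re}z>0$. For each zero $z_i$ of $H$,
\[
|z-z_i|^2-|z+\overline{z_i}|^2=-4\operatorname{Re}z\,\operatorname{Re}z_i>0 .
\]
The zeros of $H$ are permuted by conjugation, so $\prod_i|z+\overline{z_i}|=\prod_i|-z-z_i|$, and taking the product over $i$ gives $|H(-z)|<|H(z)|$. Hence $E(z^2)=\frac12\bigl(H(z)+H(-z)\bigr)\ne0$, and with $u=H(-z)/H(z)$,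
\[
\Phi(z)=\frac{zO(z^2)}{E(z^2)}=\frac{1-u}{1+u},\qquad \operatorname{Re}\Phi(z)=\frac{1-|u|^2}{|1+u|^2}>0 .
\]
Every $w\notin(-\infty,0]$ is $z^2$ for some $z$ with $\operatorname{Re}z>0$, and $E(0)=H(0)\neq0$, so all zeros of $E$ are negative. Let $e=-y^2$, $y>0$, be one of them. Then $O(e)\ne0$, since otherwise $H(iy)=0$. As $z\mapsto z^2$ is locally invertible at $iy$, the function $\Phi$ has a pole at $iy$ whose order is the multiplicity of $e$. By Lemma~\ref{lem:pole}(b) the zero $e$ is simple, and the residue
\[
\frac{iy\,O(e)}{2iy\,E'(e)}=\frac{O(e)}{2E'(e)}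
\]
is positive. The partial fraction expansion of $O/E$ is $\lambda_0+\sum_i\lambda_i/(w-e_i)$, where $\lambda_i=O(e_i)/E'(e_i)>0$ and $\lambda_0\geq 0$ is the ratio of the coefficients of $w^d$ in $O$ and $E$.
\end{proof}

This lemma and Lemma~\ref{lem:criterion} are where the reality of $\alpha$ and $\beta$ is used: both rest on the symmetry of the zeros under conjugation.

\section{The product $N$ on the upper half-plane}\label{sec:GWS}

We recall the Grace--Walsh--Szeg\H{o} theorem in the form needed. A function $\Phi(\zeta_1,\dots,\zeta_m)$ is \emph{multiaffine} if it is a polynomial of degree at most $1$ in each variable separately.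

\begin{theorem}[{Grace--Walsh--Szeg\H{o}; \cite[Theorem 3.4.1b]{RS}}]\label{thm:GWS}
Let $\Phi(\zeta_1,\dots,\zeta_m)$ be symmetric and multiaffine, let $K$ be an open or closed half-plane, and let $\zeta_1,\dots,\zeta_m\in K$. Then $\Phi(\zeta_1,\dots,\zeta_m)=\Phi(\zeta,\dots,\zeta)$ for some $\zeta\in K$.
\end{theorem}

To apply it we write $p\diamond q$ in terms of zeros. If $p=c\prod_{i=1}^r(x-a_i)$, then comparing coefficients of $u^j$ in $p(x+u)=c\prod_i\bigl(u+(x-a_i)\bigr)$ gives
\begin{equation}\label{eq:elem}
p_j(x)=c\,\sigma_{r-j}(x-a_1,\dots,x-a_r),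
\end{equation}
where $\sigma_l$ is the $l$th elementary symmetric function. For fixed $x$ this is symmetric and multiaffine in the zeros, so Theorem~\ref{thm:GWS} reduces questions about $(p\diamond q)(x)$ to pure powers $p=(x-a)^r$, $q=(x-b)^s$. For these, one polynomial governs the zeros.

\begin{lemma}\label{lem:S}
For $r,s\ge1$, all zeros of $S(\omega)=\sum_j\binom rj\binom sj\omega^j$ are real and negative.
\end{lemma}

\begin{proof}
Let $s\le r$ and $G(y)=(y-1)^sy^r$. By the Leibniz rule,
\[
\frac{G^{(s)}(y)}{s!}=\frac1{s!}\sum_i\binom si\,\frac{s!}{i!}(y-1)^i\,\frac{r!}{(r-i)!}y^{r-i}=\sum_i\binom ri\binom si\,y^{r-i}(y-1)^i=y^rS\Bigl(\frac{y-1}y\Bigr).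
\]
For $k<s$ the derivative $G^{(k)}$ vanishes at both $0$ and $1$. By Rolle's theorem and induction, $G^{(k)}$ has $k$ distinct zeros in $(0,1)$ for $k\le s$. Now $G^{(s)}$ has degree $r$ and vanishes at $0$ to order $r-s$, so its nonzero zeros are exactly these $s$ points of $(0,1)$. Let $S(\omega)=0$. Then $\omega\ne1$ since $S(1)>0$, and $y=\frac1{1-\omega}\ne0$ satisfies $\frac{y-1}y=\omega$. So $G^{(s)}(y)=0$, $y\in(0,1)$, and $\omega=1-\frac1y<0$.
\end{proof}

\begin{lemma}\label{lem:half}
Let $p$ be a complex polynomial of degree $r\ge1$ with all zeros in $\{\operatorname{Im}\le0\}$, and let $q$ be a polynomial of degree $s\ge1$ with all zeros in $[-1,1]$. Then $(p\diamond q)(x)\ne0$ for $x\in\mathbb H$.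
\end{lemma}

\begin{proof}
We may assume $p,q$ monic, with zeros $a_1,\dots,a_r$ and $b_1,\dots,b_s$. Fix $x\in\mathbb H$. By \eqref{eq:elem},
\[
(p\diamond q)(x)=\sum_j(x^2-1)^j\,\sigma_{r-j}(x-a_1,\dots,x-a_r)\,\sigma_{s-j}(x-b_1,\dots,x-b_s),
\]
which is symmetric and multiaffine in the $a_i$ and, separately, in the $b_i$. The $a_i$ lie in the closed half-plane $K_a=\{\operatorname{Im}a\le0\}$. The segment $[-1,1]$ is not a half-plane, so we enlarge it to one that depends on $x$, chosen to be the set on which the final inequality below holds: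
\[
K_b=\bigl\{b\in\mathbb C:\operatorname{Im}\bigl((x^2-1)\overline{(x-b)}\bigr)>0\bigr\}.
\]
Since $x^2\neq1$ this is an open half-plane, it does not contain $x$, and dividing by $|x-b|^2$ shows that $\operatorname{Im}\frac{x^2-1}{x-b}>0$ is equivalent to $b\in K_b$ for $b\ne x$. It contains $[-1,1]$, because for real $b$ with $|b|\le1$
\[
\operatorname{Im}\frac{x^2-1}{x-b}=\operatorname{Im}\Bigl(x+b-\frac{1-b^2}{x-b}\Bigr)=\operatorname{Im}x+\frac{(1-b^2)\operatorname{Im}x}{|x-b|^2}>0 .
\]
Apply Theorem~\ref{thm:GWS} first in the $a_i$ and then in the $b_i$. For some $a\in K_a$ and $b\in K_b$, both different from $x$,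
\[
(p\diamond q)(x)=\sum_j\binom rj\binom sj(x^2-1)^j(x-a)^{r-j}(x-b)^{s-j}=(x-a)^r(x-b)^sS(\omega),
\]
where $\omega=\frac{x^2-1}{(x-a)(x-b)}$. If this vanished, Lemma~\ref{lem:S} would give $\omega=-\rho$ with $\rho>0$, that is, $\frac{x^2-1}{x-b}=-\rho(x-a)$. The left side has positive imaginary part, and the right side has imaginary part $-\rho\operatorname{Im}(x-a)<0$.
\end{proof}

Real zeros of $q$ outside $[-1,1]$ are not allowed: $(x-2)\diamond(x-2)=2x^2-4x+3$ has zeros $1\pm i/\sqrt2$.

We now translate back to numerators. Call a polynomial \emph{negative-rooted} if it is real, nonzero, and has only real negative zeros; nonzero constants qualify. Part (b) below is the reason for allowing complex $p$ in Lemma~\ref{lem:half}: a ratio $A/B$ avoids the lower half-plane exactly when $A+\zeta B$ is nonzero for all $\zeta\in\mathbb H$, and by linearity of $N$ this pencil corresponds to one extra complex zero.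

\begin{lemma}\label{lem:N}
\begin{enumerate}
\item[(a)] Let $\deg f\le r$, $f(1)\neq0$, and let all zeros of $f$ lie in $\{\operatorname{Im}\le0\}$. Let $g$ be real and nonzero, $\deg g\le s$, with all zeros in $(-\infty,0]$. Then $N(f,g)\ne0$ on $\mathbb H$.
\item[(b)] Let $a,b$ be negative-rooted with $\deg a\le r$ and $\deg b\le s-1$. Then on $\mathbb H$ we have $N(a,b)\neq0$ and $\operatorname{Im}\frac{N(a,wb)}{N(a,b)}\ge0$.
\item[(c)] Let $a,b$ be negative-rooted with positive leading coefficients, $\deg a\le r$, $\deg b\le s$. Then $N(a,b)(w)>0$ for $w>0$.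
\end{enumerate}
Parts (a) and (b) also hold with the roles of the two arguments of $N$, and of $r$ and $s$, exchanged.
\end{lemma}

\begin{proof}
The last sentence follows from the symmetry of $N$. By \eqref{eq:dict} and \eqref{eq:Ndiamond},
\begin{equation}\label{eq:Neval}
N(f,g)(w)=(1-w)^n\,(C_rf\diamond C_sg)(x),\qquad x=\frac{1+w}{1-w},\quad w\ne1.
\end{equation}

(a) Since $f(1),g(1)\ne0$, Lemma~\ref{lem:cayley}(a),(c) show that $C_rf$ has degree $r$ and zeros in $\{\operatorname{Im}\le0\}$, and $C_sg$ has degree $s$ and zeros in $[-1,1]$. If $w\in\mathbb H$ then $x\in\mathbb H$, and Lemma~\ref{lem:half} applies.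

(b) Part (a) gives $N(a,b)\ne0$ on $\mathbb H$. For $\zeta\in\mathbb H$ the polynomial $(w+\zeta)b$ has degree at most $s$ and zeros in $\{\operatorname{Im}\le0\}$, none equal to $1$. By (a) with the roles exchanged, $N(a,wb)+\zeta N(a,b)=N\bigl(a,(w+\zeta)b\bigr)\neq0$ on $\mathbb H$. So the ratio never takes a value $-\zeta$ with negative imaginary part.

(c) Here $a(1),b(1)>0$, so $p=C_ra$ and $q=C_sb$ have degrees $r,s$, positive leading coefficients, and zeros in $[-1,1]$. By \eqref{eq:elem}, for $j\le\min(r,s)$ the values $p_j(x),q_j(x)$ are positive if $x>1$ and have signs $(-1)^{r-j},(-1)^{s-j}$ if $x<-1$. If $0<w<1$, then $x>1$ and every factor in \eqref{eq:Neval} is positive. If $w>1$, then $x<-1$, every term of $(p\diamond q)(x)$ with $j\le\min(r,s)$ has sign $(-1)^{n}$, and so does $(1-w)^n$. Finally, the coefficient of $x^n$ in $C_nN(a,b)$ is $N(a,b)(1)/2^n$, as $C_n$ sends $w^i$ to $2^{-n}(x-1)^i(x+1)^{n-i}$; by \eqref{eq:Ndiamond} and \eqref{eq:lead} this coefficient is positive.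
\end{proof}

\section{Proof of Theorem~\ref{thm:hadamard}}\label{sec:proof}

Let $\alpha\in\mathcal H_r$ and $\beta\in\mathcal H_s$. Changing the sign of $\alpha$ or $\beta$ only changes the sign of $h_n[\alpha\beta]$, so we may assume that $h_r[\alpha]$ and $h_s[\beta]$ have positive leading coefficients. Then $H_\alpha$ is a real Hurwitz polynomial of degree $2r$ or $2r+1$, and $H_\beta$ one of degree $2s$ or $2s+1$, both with positive leading coefficient. Lemma~\ref{lem:HB} applies. Let $f=E_\alpha$ have zeros $e_1,\dots,e_r$ and $g=E_\beta$ have zeros $\varepsilon_1,\dots,\varepsilon_s$, and put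
\[
f_0=f,\quad f_i=\frac f{w-e_i}\ \ (1\le i\le r),\qquad g_0=g,\quad g_j=\frac g{w-\varepsilon_j}\ \ (1\le j\le s).
\]
All these are negative-rooted with positive leading coefficients, and $O_\alpha=\sum_{i\geq0}\lambda_if_i$, $O_\beta=\sum_{j\ge0}\mu_jg_j$ with $\lambda_0,\mu_0\ge0$ and $\lambda_i,\mu_j>0$ for $i,j\ge1$. Write $H,E,O$ for $H_{\alpha\beta},E_{\alpha\beta},O_{\alpha\beta}$, and $R_{ij}=N(f_i,g_j)$. By \eqref{eq:parity} and bilinearity,
\begin{equation}\label{eq:expand}
E=R_{00},\qquad O=\sum_{i=0}^r\sum_{j=0}^s\lambda_i\mu_jR_{ij}.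
\end{equation}
We verify the three conditions of Lemma~\ref{lem:criterion} for $H$. Then $H$ is Hurwitz, and so is its factor $h_n[\alpha\beta]$.

\subsection*{Condition (i): the positive axis}
Setting $z=0$ in \eqref{eq:num} gives $H(0)=\alpha(0)\beta(0)=h_r[\alpha](0)\,h_s[\beta](0)\neq0$. For $z>0$, Lemma~\ref{lem:N}(c) gives $R_{ij}(z^2)>0$ for all $i,j$, so $E(z^2)>0$ and $O(z^2)>0$ by \eqref{eq:expand}, and $H(z)>0$.

\subsection*{Condition (ii): the upper half-plane}
We show that on $\mathbb H$
\begin{equation}\label{eq:signs}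
R_{ij}\neq0\quad\text{and}\quad\operatorname{Im}\frac{R_{ij}}E\le0\qquad\text{for all }0\le i\le r,\ 0\le j\le s.
\end{equation}
Since the coefficients in \eqref{eq:expand} are nonnegative, (ii) follows. The nonvanishing is Lemma~\ref{lem:N}(a). As $E\neq0$ and $\operatorname{Im}(1/v)=-\operatorname{Im}v/|v|^2$, it remains to show $\operatorname{Im}(E/R_{ij})\ge0$. For $i=j=0$ the ratio is $1$. For $i=0$, $j\ge1$, write $g=(w+|\varepsilon_j|)g_j$; then
\[
\frac E{R_{0j}}=\frac{N(f,wg_j)}{N(f,g_j)}+|\varepsilon_j|
\]
has nonnegative imaginary part by Lemma~\ref{lem:N}(b). The case $i\ge1$, $j=0$ is the same with the roles exchanged. For $i,j\ge1$ write also $f=(w+|e_i|)f_i$. Lemma~\ref{lem:N}(b) controls one factor $w$ at a time and says nothing about $N(wf_i,wg_j)$, but this term is given exactly by \eqref{eq:shift}: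
\[
\frac E{R_{ij}}=w+|e_i||\varepsilon_j|+|\varepsilon_j|\frac{N(wf_i,g_j)}{N(f_i,g_j)}+|e_i|\frac{N(f_i,wg_j)}{N(f_i,g_j)} .
\]
By Lemma~\ref{lem:N}(b), used in each argument, the imaginary part is at least $\operatorname{Im}w>0$.

\subsection*{Condition (iii): the negative axis}
Inequalities on the open half-plane $\mathbb H$ do not by themselves exclude zeros of $H$ on the imaginary axis. We show that such a zero would have to be a zero of each $R_{ij}$ with $i,j\geq 1$ separately, because residues of one sign cannot cancel, and that these polynomials are too many to share a zero with $E$.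

Suppose $E(\xi)=O(\xi)=0$ with $\xi<0$. By \eqref{eq:signs} and Lemma~\ref{lem:pole}(a), each $R_{ij}/E$ has at most a simple pole at $\xi$, with residue $\ge0$. If $\xi$ is a multiple zero of $E$, the bound on the order of the pole forces $R_{ij}(\xi)=0$ for all $i,j$. If $\xi$ is a simple zero of $E$, then $O/E$ is regular at $\xi$, so by \eqref{eq:expand}
\[
0=\sum_{i,j\ge0}\lambda_i\mu_j\,\frac{R_{ij}(\xi)}{E'(\xi)}
\]
is a sum of nonnegative terms, and $R_{ij}(\xi)=0$ whenever $\lambda_i\mu_j>0$. In both cases $R_{ij}(\xi)=0$ for all $i,j\ge1$.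

The polynomials $f_1,\dots,f_r$ are linearly independent, since $f_i(e_l)\neq0$ exactly when $i=l$; so they span all polynomials of degree at most $r-1$. Likewise $g_1,\dots,g_s$ span those of degree at most $s-1$. This is where the degree condition in the definition of $\mathcal H_r$ and $\mathcal H_s$ is used: it makes the number of zeros of $f$ and $g$ exactly $r$ and $s$. By bilinearity,
\[
N(a,b)(\xi)=0\qquad\text{whenever }\deg a\le r-1,\ \deg b\le s-1 .
\]
Take $a=(1-w)^{r-1}$ and $b=(1-w)^{s-1}$. Both series $a/(1-w)^{r+1}$ and $b/(1-w)^{s+1}$ equal $(1-w)^{-2}=\sum_k(k+1)w^k$, and $\sum_k(k+1)^2w^k=\frac{1+w}{(1-w)^3}$ by \eqref{eq:table}. So $N(a,b)=(1+w)(1-w)^{n-2}$, and $\xi=-1$.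

If $r\ge2$, take $a=w(1-w)^{r-2}$ and the same $b$. The sequences are $\binom{k+1}2$ and $k+1$, and
\[
\sum_k\tfrac12k(k+1)^2w^k=\frac w2\,\frac d{dw}\,\frac{1+w}{(1-w)^3}=\frac w2\cdot\frac{(1-w)+3(1+w)}{(1-w)^4}=\frac{w(w+2)}{(1-w)^4}.
\]
Hence $N(a,b)=w(w+2)(1-w)^{n-3}$, whose value at $-1$ is $-2^{n-3}\ne0$, a contradiction. The case $s\ge2$ is symmetric. If $r=s=1$ there is no second test pair, and we use $E(\xi)=0$ instead. Here $f=c(w+|e_1|)$ and $g=c'(w+|\varepsilon_1|)$ with $c,c'>0$, so \eqref{eq:table} gives
\[
E=cc'\bigl[(w+|e_1||\varepsilon_1|)(1+w)+2w(|e_1|+|\varepsilon_1|)\bigr],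
\]
and $E(-1)=-2cc'(|e_1|+|\varepsilon_1|)\neq0$, again a contradiction. This proves (iii), and with it Theorems~\ref{thm:hadamard} and~\ref{thm:main}. \qed

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

We use the continuity of zeros in this form: if polynomials of degree $n$ converge coefficientwise to a polynomial of the same degree $n$, then every zero of the limit is a limit of zeros of the approximating polynomials.

\subsection*{Part (1): the operation $\diamond$ and the unit disk}
If $p$ is a nonzero constant, then $p\diamond q=pq$ and there is nothing to prove; the same holds if $q$ is constant. Let $p,q$ be real of degrees $r,s\ge1$, and $n=r+s$.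

\emph{Open disk.} Let $\alpha=\Lambda^{-1}p$ and $\beta=\Lambda^{-1}q$. By \eqref{eq:dict}, $C_rh_r[\alpha]=p$, so $h_r[\alpha]$ is Hurwitz of degree $r$ by Lemma~\ref{lem:cayley}(b). Thus $\alpha\in\mathcal H_r$, and in the same way $\beta\in\mathcal H_s$. By Theorem~\ref{thm:hadamard}, $h_n[\alpha\beta]$ is Hurwitz. By Lemma~\ref{lem:product}, $C_nh_n[\alpha\beta]=p\diamond q$, which has degree $n$ by \eqref{eq:lead} and satisfies $(p\diamond q)(-1)=p(-1)q(-1)\ne0$. Lemma~\ref{lem:cayley}(b) shows that $p\diamond q$ is Schur stable.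

\emph{Closed disk.} For $0<\rho<1$ the real polynomials $\rho^rp(x/\rho)$ and $\rho^sq(x/\rho)$ have their zeros in the open disk, hence so does their $\diamond$-product. As $\rho\to1$ this product converges coefficientwise to $p\diamond q$, and all degrees equal $n$ by \eqref{eq:lead}. So the zeros of $p\diamond q$ lie in the closed disk.

\emph{Reality is needed.} Let $p=q=x-a$. Then $p\diamond q=(x-a)^2+x^2-1=2x^2-2ax+a^2-1$, with zeros $x_\pm=\frac12\bigl(a\pm\sqrt{2-a^2}\bigr)$. Take $a=e^{i\pi/4}$, so $a^2=i$. By the parallelogram law and the product of the zeros,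
\[
|x_+|^2+|x_-|^2=\frac{|a|^2+|2-a^2|}2=\frac{1+\sqrt5}2,\qquad |x_+x_-|^2=\frac{|i-1|^2}4=\frac12 .
\]
So $|x_+|^2$ and $|x_-|^2$ are the roots of $y^2-\frac{1+\sqrt5}2y+\frac12$. At $y=1$ this equals $1-\frac{\sqrt5}2<0$, so one zero has modulus greater than $1$, and the closed-disk statement fails. By continuity of zeros the same happens for $a=\rho e^{i\pi/4}$ with $\rho<1$ close to $1$, so the open-disk statement fails as well.

\subsection*{Part (2): the closed disk for posets}
If one factor is a point, $P\times Q$ is isomorphic to the other. Otherwise the zeros of $\frac{x-1}2F_P$ and $\frac{x-1}2F_Q$ lie in the closed disk, so by \eqref{eq:Fdiamond} and part (1) the zeros of $\frac{x-1}2F_{P\times Q}$ do too.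

\subsection*{Part (3): the value at $-1$}
The identity is \eqref{eq:minusone}. Let $F_P(-1)=0$. Then $P$ is not a point, since a point has $F=1$. If $Q$ is a point, $F_{P\times Q}=F_P$ vanishes at $-1$; if $Q$ has rank at least $1$, then $F_{P\times Q}(-1)=0$ by \eqref{eq:minusone}. In both cases $P\times Q$ is not S-stable.

\subsection*{Part (4): the converse fails}
By part (3), a counterexample needs $F_P(-1)\ne0$. Let the proper part of $P$ be the disjoint union of a chain $a_1<a_2<a_3$ and the ordinal sum of three $2$-element antichains $B^1,B^2,B^3$; that is, every element of $B^i$ lies below every element of $B^j$ for $i<j$, and no $a_i$ is comparable with an element of $B^1\cup B^2\cup B^3$. Every maximal chain of the proper part has three elements, so $P$ is graded of rank $4$, with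
\[
f_0=3+6=9,\qquad f_1=3+3\cdot4=15,\qquad f_2=1+2^3=9 .
\]
By Proposition~\ref{prop:zeta}(b),
\[
h_P=(1-z)^3+9z(1-z)^2+15z^2(1-z)+9z^3=1+6z+2z^3 .
\]
The coefficient of $z^2$ is $0$, so the zeros of $h_P$ have sum $0$ and $h_P$ is not Hurwitz. Hence $P$ is not S-stable.

Now $Z_{P\times I}(m)=mZ_P(m)$, and multiplication by $m$ acts on generating functions as $z\frac d{dz}$. With $u=zh_P=z+6z^2+2z^4$ we have $\sum_mZ_P(m)z^m=u/(1-z)^5$, so
\[
\frac{z\,h_{P\times I}}{(1-z)^6}=z\frac d{dz}\frac u{(1-z)^5}=\frac{z\bigl(u'(1-z)+5u\bigr)}{(1-z)^6}.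
\]
Since $u'(1-z)=1+11z-12z^2+8z^3-8z^4$ and $5u=5z+30z^2+10z^4$,
\[
h_{P\times I}=1+16z+18z^2+8z^3+2z^4 .
\]
We apply Lemma~\ref{lem:criterion} to this polynomial, with $E=1+18w+2w^2$ and $O=16+8w$. Condition (i) holds because the coefficients are positive. The only zero of $O$ is $-2$, and $E(-2)=-27$, which gives (iii). Since also $E(0)>0$, the zeros of $E$ are real with $e_1<-2<e_2<0$. At $e_1$ both $O$ and $E'$ are negative, and at $e_2$ both are positive. So $O/E=\frac{\lambda_1}{w-e_1}+\frac{\lambda_2}{w-e_2}$ with $\lambda_i=O(e_i)/E'(e_i)>0$, which gives (ii). Thus $h_{P\times I}$ is Hurwitz of degree $4$, and $P\times I$ has rank $5$. By Proposition~\ref{prop:zeta}(c), $P\times I$ is S-stable although $P$ is not. \qed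

\begin{remark}\label{rem:nonreal}
The S-stable poset $P\times I$ of part (4) has an $F$-polynomial with nonreal zeros. If all zeros of $h_{P\times I}$ were real, Rolle's theorem would give the same for $h_{P\times I}''=12(3+4z+2z^2)$, whose quadratic factor has discriminant $16-24<0$. A nonreal zero $z$ of $h_{P\times I}$ gives the nonreal zero $\frac{1+z}{1-z}$ of $F_{P\times I}$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{RS}
Rahman and Schmeisser, \emph{Analytic Theory of Polynomials}.

\bibitem{Tcheb}
\emph{Tchebyshev triangulations of stable simplicial complexes},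
\texttt{https://math.charlotte.edu/\allowbreak sites/\allowbreak math.charlotte.edu/\allowbreak files/\allowbreak fields/\allowbreak preprint\_archive/\allowbreak paper/\allowbreak 2006\_11\_0.pdf}.

\end{thebibliography}
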